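# Merging branches of weighted trees, and coarse or uniform embeddings into reflexive spaces

## 1. Weighted trees of integers and the merging of two branches

The proof turns on a combinatorial device: a well-founded tree of increasing integer sequences whose nodes carry weights, and a rule for growing two branches of it at once so that their accumulated weights stay matched. We build this first. What it is for comes in Section 2.

All sequences $s=(n_1,\dots,n_k)$ are finite, strictly increasing, and have positive integer entries. We write $|s|=k$, $s|i=(n_1,\dots,n_i)$, and $s^\frown n=(n_1,\dots,n_k,n)$ for $n>\max s$, with $\max\emptyset=0$. We also use $s$ for its set of entries.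

**Definition (scheme).** A scheme $(S,a)$ is a set $S$ of such sequences with a function $a:S\setminus\{\emptyset\}\to(0,1]$ such that

* (i) $\emptyset\in S$ and $S$ is closed under initial segments; each $s\in S$ is either *terminal*, meaning $s^\frown n\notin S$ for all $n$, or satisfies $s^\frown n\in S$ for all $n>\max s$;
* (ii) there is no infinite sequence all of whose finite initial segments lie in $S$;
* (iii) $m(s):=\sum_{i=1}^{|s|}a(s|i)\le 1$, with equality if and only if $s$ is terminal.

We write $\partial S$ for the set of terminal elements and call $m(s)$ the mass of $s$. Two consequences will be used constantly. Since $m(\emptyset)=0$, the empty sequence is not terminal. And a terminal $s$ is never a proper initial segment of a member of $S$, because the next longer initial segment would be some $s^\frown n\in S$.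

**Example A (equal weights).** Fix $r\ge1$. Let $S$ consist of all strictly increasing sequences of length at most $r$, with $a\equiv 1/r$. Then $m(s)=|s|/r$, and the terminal elements are the sequences of length $r$.

**Example B (length decided by the first entry).** Let $S$ consist of $\emptyset$ and all $(n_1,\dots,n_k)$ with $1\le k\le n_1$, and let $a(n_1,\dots,n_k)=1/n_1$. Then $m(n_1,\dots,n_k)=k/n_1$, so a sequence is terminal exactly when its length equals its first entry. An infinite sequence starting with $n_1$ has an initial segment longer than $n_1$, so (ii) holds.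

**Definition (merging).** Let $\mathcal P\subset S\times S$ be the smallest set that contains $(\emptyset,\emptyset)$ and is such that, whenever $(s,t)\in\mathcal P$ is not in $\partial S\times\partial S$:

* if $m(s)\le m(t)$, then $(s^\frown n,t)\in\mathcal P$ for all $n>\max(s\cup t)$;
* if $m(s)>m(t)$, then $(s,t^\frown n)\in\mathcal P$ for all $n>\max(s\cup t)$.

Put $\partial\mathcal P=\mathcal P\cap(\partial S\times\partial S)$.

In words: the branch with less mass moves, ties go to $s$, and each new integer is larger than everything chosen so far on either side.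

The rule makes sense. In the first case $m(s)<1$; otherwise $m(s)=m(t)=1$ and both sequences would be terminal. So $s$ is not terminal and may be extended. In the second case $m(t)<m(s)\le1$, so $t$ is not terminal.

Every pair in $\mathcal P$ is reached from $(\emptyset,\emptyset)$ by a chain of such moves, because $\mathcal P$ is smallest. The chain is unique, because the last integer chosen is the largest one. In particular the entries of $s$ and $t$ are all distinct. Finally, there is no infinite chain of successive moves: it would extend one of the two coordinates infinitely often and contradict (ii). So we may argue by backward induction on $\mathcal P$: if a statement holds on $\partial\mathcal P$, and holds at a pair whenever it holds at all its successors, then it holds on all of $\mathcal P$. The same principle is valid on $S$ itself, by (ii).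

In Example A the moves alternate, so $(s,t)\in\partial\mathcal P$ exactly when
$$n_1<l_1<n_2<l_2<\dots<n_r<l_r,\qquad s=(n_1,\dots,n_r),\ t=(l_1,\dots,l_r). \tag{1}$$

In Example B they need not alternate. Start with $s=(2)$, of mass $1/2$. Then $t=(3)$ has mass $1/3<1/2$, so $t$ moves again and becomes $(3,4)$, of mass $2/3$. Now $s$ moves, to $(2,5)$, of mass $1$. Then $t$ moves to $(3,4,6)$, of mass $1$. So $((2,5),(3,4,6))\in\partial\mathcal P$.

## 2. Weak sequential completeness and embeddings into reflexive spaces

**Definition (moduli and embeddings).** For a map $f:M_1\to M_2$ of metric spaces and $t>0$ put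
$$\varphi_f(t)=\inf\{d(f(x),f(y)):d(x,y)\ge t\},\qquad \omega_f(t)=\sup\{d(f(x),f(y)):d(x,y)\le t\},$$
with $\inf\emptyset=\infty$. The map $f$ is a *coarse embedding* if $\omega_f(t)<\infty$ for all $t>0$ and $\lim_{t\to\infty}\varphi_f(t)=\infty$. It is a *uniform embedding* if $\varphi_f(t)>0$ for all $t>0$ and $\lim_{t\to0}\omega_f(t)=0$. We say that $M_1$ coarsely (uniformly) embeds into $M_2$ if such an $f$ exists.

The two notions look at opposite ends of the distance scale. The floor function $\mathbb R\to\mathbb R$ satisfies $\omega(t)\le t+1$ and $\varphi(t)\ge t-1$, so it is a coarse embedding; but $\omega(t)\ge1$ for all $t>0$, so it is not a uniform embedding. The identity from $\mathbb R$ with its usual metric to $\mathbb R$ with the metric $\min(|x-y|,1)$ has $\varphi(t)=\omega(t)=\min(t,1)$, so it is a uniform embedding but not a coarse one.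

Put $\omega_\Phi(0+)=\inf_{\delta>0}\omega_\Phi(\delta)$. This measures how far $\Phi$ is from being uniformly continuous. Restricting a map to a subset does not increase $\omega$ and does not decrease $\varphi$.

All Banach spaces are regarded as real; a complex space is viewed as a real one, and weakly Cauchy sequences, weak convergence and reflexivity are unaffected. Let $B_X$ be the closed unit ball. A sequence $(x_n)$ in $X$ is *weakly Cauchy* if $(x^*(x_n))$ converges for every $x^*\in X^*$. By the uniform boundedness principle such a sequence is bounded, and $x^{**}(x^*)=\lim x^*(x_n)$ defines an element of $X^{**}$, its weak\* limit. The sequence converges weakly in $X$ if and only if $x^{**}\in X$. The space $X$ is *weakly sequentially complete* if this always happens.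

Reflexive spaces are weakly sequentially complete, because there $X^{**}=X$. The space $c_0$ is not: the vectors $x_n=e_1+\dots+e_n$ are weakly Cauchy, since $x^*(x_n)$ is a partial sum of an absolutely convergent series for each $x^*\in\ell_1$, and their weak\* limit is $(1,1,1,\dots)\in\ell_\infty\setminus c_0$.

The problem, whose source is "Coarse And Uniform Embeddings Into Reflexive Spaces" (https://kaltonmemorial.missouri.edu/assets/docs/qjm2007.pdf), asks two things. If a separable Banach space $X$ coarsely embeds into a reflexive space, must $X$ be weakly sequentially complete? And if $B_X$ uniformly embeds into a reflexive space, must $X$ be weakly sequentially complete? The known facts that $c_0$ does not coarsely embed, and $B_{c_0}$ does not uniformly embed, into any reflexive space may be used; we shall not need them, and they come out as special cases. Separability is not needed either.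

**Theorem 1.** Let $(x_n)$ be a weakly Cauchy sequence in a Banach space $X$ with weak\* limit $x^{**}\notin X$. Let $c=\operatorname{dist}(x^{**},X)>0$ and $K=\operatorname{conv}\{x_n:n\ge1\}$. Let $\lambda>0$, let $Y$ be reflexive, and let $\Phi:\lambda K\to Y$ be any map. Then
$$\varphi_\Phi(\theta)\le2\,\omega_\Phi(0+)\qquad\text{for all }0<\theta<\lambda c.$$

**Theorem 2.** If $X$ coarsely embeds into a reflexive space, or $B_X$ uniformly embeds into a reflexive space, then $X$ is weakly sequentially complete.

**Theorem 3.**

1. Let $X$ be not weakly sequentially complete and $Y$ reflexive. Every map $\Phi:X\to Y$ satisfies $\sup_t\varphi_\Phi(t)\le2\omega_\Phi(0+)$. Every map $\Phi:B_X\to Y$ satisfies $\varphi_\Phi(t)\le2\omega_\Phi(0+)$ for $0<t<1$. The constant $2$ is optimal in both statements, for every such $X$.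
2. If $X$ coarsely embeds (or $B_X$ uniformly embeds) into a reflexive space, then every closed subspace of $X$ is reflexive or contains an isomorphic copy of $\ell_1$.
3. There is a separable Banach space $Z$ with the Schur property (hence weakly sequentially complete) such that $Z$ does not coarsely embed, and $B_Z$ does not uniformly embed, into any reflexive space.

Here is how merging serves Theorem 1. To a terminal $s=(n_1,\dots,n_k)$ of a scheme attach the convex combination
$$f(s)=\sum_{i=1}^k a(s|i)\,x_{n_i}\in K. \tag{2}$$
We want a scheme for which two things hold. First, merged pairs $(s,t)\in\partial\mathcal P$ have $f(s)$ and $f(t)$ close, so that $\Phi$ cannot separate them by much. Second, if $t$ is chosen far beyond $s$, then $f(s)$ and $f(t)$ are at distance almost $c$. The second point holds for every scheme, because $f(t)$ is then close to $x^{**}$ on a test functional, while $f(s)$ is a point of $X$. Reflexivity of $Y$ has to supply a contradiction: smallness of $\|\Phi(f(s))-\Phi(f(t))\|$ for merged pairs should force smallness for some pair with $t$ far beyond $s$.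

## 3. The space $c_0$, and what weak lower semicontinuity gives

Take $X=c_0$, $x_n=e_1+\dots+e_n$, and the equal weights of Example A. If $s,t$ interlace as in (1), then
$$f(t)-f(s)=\frac1r\sum_{i=1}^r(x_{l_i}-x_{n_i})=\frac1r\sum_{i=1}^r\mathbf 1_{(n_i,l_i]},\qquad \|f(s)-f(t)\|=\frac1r,$$
since the intervals are disjoint. If instead $n_r<l_1$, the $k$-th coordinate of $f(t)-f(s)$ is $\frac1r(|t\cap[k,\infty)|-|s\cap[k,\infty)|)$. It lies in $[0,1]$ and equals $1$ at $k=l_1$, so $\|f(s)-f(t)\|=1$. Interlaced pairs are close, consecutive pairs are far.

Let $\Phi:c_0\to Y$ be a coarse embedding with $Y$ reflexive, and put $g(s)=\Phi(rf(s))$. This is bounded, since $\|rf(s)\|=r$. For interlaced $s,t$ we have $\|g(s)-g(t)\|\le D:=\omega_\Phi(1)$. We want some $y$ near $g(s)$ for suitable $s$, including $s$ as far out as we please.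

The first thing to try is iterated weak limits. Fix a free ultrafilter $\mathcal U$ on $\mathbb N$ and set $g(n_1,\dots,n_i)=\text{w-}\lim_{n\to\mathcal U}g(n_1,\dots,n_i,n)$ for $i=r-1,\dots,0$, and $y=g(\emptyset)$. Weak lower semicontinuity of the norm lets us pass to the limit in the inequality for interlaced pairs. Letting first $l_r\to\mathcal U$ and then $n_r\to\mathcal U$, we get
$$\|g(s)-g(l_1,\dots,l_{r-1})\|\le D,\qquad \|g(n_1,\dots,n_{r-1})-g(l_1,\dots,l_{r-1})\|\le D$$
for $n_1<l_1<\dots<n_{r-1}<l_{r-1}<n_r$. If $s$ has no two consecutive integers as entries, such $l_i$ exist, and the triangle inequality gives $\|g(s)-g(s|r-1)\|\le2D$. The second inequality is the original hypothesis one level up, so we may repeat. At the last level, $\|g(n_1)-g(l_1)\|\le D$ for $n_1<l_1$ gives $\|g(n_1)-y\|\le D$. Altogether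
$$\|g(s)-y\|\le(2r-1)D .$$
For consecutive $s,t$ this yields only $\varphi_\Phi(r)\le2(2r-1)\,\omega_\Phi(1)$, which contradicts nothing, since $\varphi_\Phi$ is allowed to grow linearly. The uniform version is stuck in the same way: with $g(s)=\Phi(f(s))$ one gets $2(2r-1)\,\omega_\Phi(1/r)$, which need not tend to $0$.

The exact obstacle is this. Lower semicontinuity controls the weak limits $g(s|i)$, but the terminal values $g(s)$ can be far from their weak limits, and we pay $2D$ at every level. We need a bound that does not depend on the number of levels.

## 4. Carrying norming functionals down to the root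

The way around is to take limits of three things at once: the values $g$, functionals that norm $g(s)-y$, and the numbers $\|g(s)-y\|$ themselves. These last numbers, unlike the norms of weak limits, keep their size in the limit. And the hypothesis for merged pairs is linear once a norming functional is fixed.

Recall that in a compact Hausdorff space every sequence has a unique limit along $\mathcal U$, that it suffices for the sequence to be defined for all large $n$, and that every member of $\mathcal U$ is infinite. Bounded sets in a reflexive $Y$ are relatively weakly compact, and $B_{Y^*}$ is weak\* compact.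

**Lemma 1 (transfer).** Let $(S,a)$ be a scheme, $Y$ reflexive, and $g:\partial S\to Y$ bounded with $\|g(s)-g(t)\|\le D$ for all $(s,t)\in\partial\mathcal P$. Then there is $y\in Y$ such that for all $\eta>0$ and $n_0$ there is $s\in\partial S$ with all entries $\ge n_0$ and $\|g(s)-y\|<D+\eta$.

**Step 1: a value at every node, and the point $y$.** The purpose is to define $y$. For non-terminal $s$ put, by backward induction on $S$, $g(s)=\text{w-}\lim_{n\to\mathcal U}g(s^\frown n)$. The values stay in a fixed ball of $Y$, so the limits exist. Let $y=g(\emptyset)$.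

**Step 2: functionals and distances at every node.** The purpose is to record, at each node, the distance from $y$ that is seen at the terminal nodes far below it. For $s\in\partial S$ choose, by Hahn–Banach, $h(s)\in B_{Y^*}$ with
$$\langle g(s)-y,h(s)\rangle=\|g(s)-y\|=:N(s).$$
For non-terminal $s$ put $h(s)=\text{w*-}\lim_{n\to\mathcal U}h(s^\frown n)$ and $N(s)=\lim_{n\to\mathcal U}N(s^\frown n)$, again by backward induction. At a non-terminal node $N(s)$ is a limit of numbers; it is not claimed to be the norm of $g(s)-y$.

**Step 3: an inequality on all of $\mathcal P$.** The purpose is to transport the hypothesis from $\partial\mathcal P$ to the root. We claim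
$$N(t)\le D+\langle g(s)-y,h(t)\rangle\qquad\text{for all }(s,t)\in\mathcal P. \tag{3}$$
If $(s,t)\in\partial\mathcal P$, then
$$N(t)=\langle g(t)-y,h(t)\rangle=\langle g(t)-g(s),h(t)\rangle+\langle g(s)-y,h(t)\rangle\le D+\langle g(s)-y,h(t)\rangle .$$
Now let $(s,t)\in\mathcal P\setminus\partial\mathcal P$ and suppose (3) holds at its successors. If the successors are the $(s^\frown n,t)$, then $N(t)\le D+\langle g(s^\frown n)-y,h(t)\rangle$ for all large $n$; let $n\to\mathcal U$ and use that $g(s^\frown n)\to g(s)$ weakly, with $h(t)$ fixed. If the successors are the $(s,t^\frown n)$, then $N(t^\frown n)\le D+\langle g(s)-y,h(t^\frown n)\rangle$ for all large $n$; let $n\to\mathcal U$ and use that $N(t^\frown n)\to N(t)$ and that $h(t^\frown n)\to h(t)$ weak\*, with $g(s)-y$ fixed. In each move only one side varies, so we never need the limit of a pairing in which both factors converge weakly. Backward induction on $\mathcal P$ proves (3).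

**Step 4: descent from the root.** The purpose is to return to a terminal node. At $(\emptyset,\emptyset)$, (3) says $N(\emptyset)\le D+\langle y-y,h(\emptyset)\rangle=D$. If $s\in S$ is non-terminal with $N(s)<D+\eta$, then $\{n:N(s^\frown n)<D+\eta\}$ belongs to $\mathcal U$, so it is infinite, and we can choose such an $n>\max s$ with $n\ge n_0$. Start at $\emptyset$ and repeat. By (ii) this stops, at some $s\in\partial S$ with all entries $\ge n_0$, and $\|g(s)-y\|=N(s)<D+\eta$. $\square$

For $c_0$ this finishes the coarse case at once. With $g(s)=\Phi(rf(s))$, $D=\omega_\Phi(1)$ and $\eta=1$, choose $s$, then $t$ with entries beyond $\max s$. Since $\|rf(s)-rf(t)\|=r$, we get $\varphi_\Phi(r)\le2\omega_\Phi(1)+2$ for all $r$, a contradiction.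

## 5. A weakly Cauchy sequence for which equal weights fail

For a general weakly Cauchy sequence, equal weights do not make $f(s)-f(t)$ small on interlaced pairs. Let $X_S$ be the completion of the finitely supported sequences under
$$\|x\|_S=\sup\Big\{\sum_{i\in F}|x_i|:\ F\text{ finite, nonempty},\ |F|\le\min F\Big\},$$
with unit vectors $u_n$. Call the sets $F$ occurring here admissible.

The sequence $(u_n)$ is weakly null. Suppose not. After a change of sign there are $x^*$ and $\alpha>0$ such that $A=\{n:x^*(u_n)\ge\alpha\}$ is infinite. Given $N$, choose finite nonempty $F_1,\dots,F_N\subset A$ with $\max F_{j-1}<\min F_j$ and $|F_j|\ge N\max F_{j-1}$, and put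
$$w=\frac1N\sum_{j=1}^N\frac1{|F_j|}\sum_{i\in F_j}u_i .$$
Let $F$ be admissible and meet the support of $w$, and let $k$ be minimal with $F\cap F_k\ne\emptyset$. Then $|F|\le\min F\le\max F_k$. The block $F_k$ contributes at most $1/N$ to $\sum_{i\in F}|w_i|$, and the later blocks contribute at most
$$\frac1N\sum_{j>k}\frac{|F\cap F_j|}{N\max F_k}\le\frac1N\cdot\frac{|F|}{N\max F_k}\le\frac1{N^2}.$$
So $\|w\|_S\le2/N$, while $x^*(w)\ge\alpha$. For large $N$ this is impossible.

Hence in $c_0\oplus X_S$ with the maximum norm, $x_n=(e_1+\dots+e_n,\,u_n)$ is weakly Cauchy with weak\* limit $((1,1,\dots),0)$, which is not in the space. But take equal weights $1/r$ and interlaced $s,t$ with $n_1\ge2r$. The set $s\cup t$ has $2r$ elements, all at least $2r$, so it is admissible, and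
$$\|f(s)-f(t)\|\ge\Big\|\frac1r\sum_{i=1}^r(u_{n_i}-u_{l_i})\Big\|_S\ge\frac1r\cdot2r=2 .$$
Increasing $r$ does not help, and the bad pairs are exactly those far out, which Lemma 1 needs. (In this particular space one could switch to the sequence $(e_1+\dots+e_n,0)$. The example obstructs the estimate for the given sequence, not the theorem.)

The proof that $(u_n)$ is weakly null shows the remedy. There the average is taken in $N$ blocks of equal mass, and the weights inside a block are decided only after the previous blocks are known, so that a set already caught meeting block $k$ is too small to matter in the later blocks. We now build schemes in this way, and apply them to the sets of indices where a functional oscillates.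

## 6. Schemes that are small on a well-founded family

**Definition (families).** A family $\mathcal B$ of finite subsets of $\mathbb N$ is *hereditary* if it is closed under subsets, and *well-founded* if there is no infinite set all of whose finite subsets lie in $\mathcal B$.

For example, the sets with at most $d$ elements form a hereditary well-founded family. So does $\{\emptyset\}\cup\{B:|B|\le\min B\}$: an infinite set with minimum $p$ has a subset with minimum $p$ and $p+1$ elements.

For a hereditary family $\mathcal B$, $n\in\mathbb N$ and finite $P\subset\mathbb N$ put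
$$\mathcal B_n=\{B\subset(n,\infty):\{n\}\cup B\in\mathcal B\},\qquad \mathcal B^P=\bigcup_{n\in P}\mathcal B_n .$$
These are hereditary families of finite sets, possibly empty, and $\mathcal B^\emptyset$ is the empty family. In words, $\mathcal B^P$ collects what a member of $\mathcal B$ can still do after it has hit $P$.

**Lemma 2.** Let $\mathcal B$ be hereditary and well-founded (possibly empty) and $\varepsilon>0$. There is a scheme $(S,a)$ such that for every $s=(n_1,\dots,n_k)\in\partial S$ and $B\in\mathcal B$,
$$\sum_{i:\,n_i\in B}a(s|i)\le\varepsilon. \tag{4}$$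

Call a hereditary family *good* if for every $\varepsilon>0$ there is a scheme satisfying (4). The empty family is good: any scheme works, for example $S=\{\emptyset\}\cup\{(n):n\ge1\}$ with $a\equiv1$.

**Step 1: if $\mathcal B^P$ is good for every finite $P$, then $\mathcal B$ is good.** This is the block construction; it manufactures a scheme for $\mathcal B$ from schemes for the smaller families. Fix $\varepsilon>0$ and an integer $N\ge2/\varepsilon$. For each finite $P$ choose a scheme $(S^P,a^P)$ for $\mathcal B^P$ and $\varepsilon/2$, with mass $m^P$. Let $S$ be the set of strictly increasing sequences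
$$s=s_1{}^\frown\cdots{}^\frown s_j{}^\frown u,\qquad 0\le j\le N,$$
where $s_i\in\partial S^{P_i}$ with $P_i=s_1\cup\dots\cup s_{i-1}$ (so $P_1=\emptyset$); if $j<N$ then $u\in S^{P_{j+1}}\setminus\partial S^{P_{j+1}}$; and if $j=N$ then $u=\emptyset$.

*The decomposition is unique.* Terminal sequences are nonempty and are never proper initial segments of members of the same scheme. So the first block $s_1$, if there is one, is the only initial segment of $s$ in $\partial S^\emptyset$; and if $s$ has an initial segment in $\partial S^\emptyset$, then $j\ge1$, since otherwise $s=u$ would be a non-terminal member of $S^\emptyset$ having an initial segment in $\partial S^\emptyset$. Then $P_2=s_1$ is known, and the same argument applies to the second block, and so on.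

For $s\ne\emptyset$ put
$$a(s)=\tfrac1N a^{P_{j+1}}(u)\ \text{ if }u\ne\emptyset,\qquad a(s)=\tfrac1Na^{P_j}(s_j)\ \text{ if }u=\emptyset .$$

*Property (i).* We have $\emptyset\in S$ (take $j=0$, $u=\emptyset$). A proper initial segment of $s$ that ends inside the block $s_i$, or inside $u$, is made of the earlier blocks followed by a proper initial segment of $s_i$ or of $u$; that segment is a non-terminal member of the same scheme, so closure under initial segments holds. If $j<N$ and $n>\max s$, then $u^\frown n\in S^{P_{j+1}}$ because $u$ is not terminal there. Either $u^\frown n$ is non-terminal and plays the role of $u$, or it is terminal and becomes the block $s_{j+1}$. In both cases $s^\frown n\in S$. If $j=N$ and $s^\frown n$ were in $S$, the uniqueness argument would show that its first $N$ blocks are $s_1,\dots,s_N$, so its decomposition would have $N$ blocks and empty $u$, giving $s^\frown n=s$, which is absurd. So the terminal elements are exactly those with $j=N$.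

*Property (iii).* The initial segment of $s$ that ends at position $p$ of the block $s_i$ has weight $\frac1Na^{P_i}(s_i|p)$, and similarly for $u$. Since $m^{P_i}(s_i)=1$, summing gives $m(s)=\frac1N\big(j+m^{P_{j+1}}(u)\big)$ when $j<N$, and $m(s)=1$ when $j=N$. When $j<N$, $u$ is non-terminal, so $m^{P_{j+1}}(u)<1$ and $m(s)<1$.

*Property (ii).* Along an infinite branch, $j$ is nondecreasing and bounded by $N$, hence eventually constant. The constant value is less than $N$, since elements with $j=N$ are terminal. From then on $P_{j+1}$ is fixed and the parts $u$ form an infinite branch of $S^{P_{j+1}}$, a contradiction.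

*The estimate (4).* Let $s=s_1{}^\frown\cdots{}^\frown s_N\in\partial S$ and $B\in\mathcal B$ with $B\cap s\ne\emptyset$; otherwise there is nothing to prove. Let $j$ be minimal with $B\cap s_j\ne\emptyset$ and pick $n\in B\cap s_j$. The block $s_j$ contributes at most $1/N\le\varepsilon/2$. For $i>j$ we have $\{n\}\cup(B\cap s_i)\subset B$, so this set is in $\mathcal B$ by heredity, and $B\cap s_i\subset(n,\infty)$. Therefore $B\cap s_i\in\mathcal B_n\subset\mathcal B^{P_i}$, because $n\in s_j\subset P_i$. By the choice of $S^{P_i}$ the block $s_i$ contributes at most $\frac1N\cdot\frac\varepsilon2$. The total is at most $\frac\varepsilon2+N\cdot\frac1N\cdot\frac\varepsilon2=\varepsilon$.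

**Step 2: every hereditary well-founded family is good.** The purpose is to see that the recursion of Step 1 bottoms out. Suppose $\mathcal B$ is not good. By Step 1 there is a finite $P_1$ such that $\mathcal B^{P_1}$ is not good, then a finite $P_2$ such that $(\mathcal B^{P_1})^{P_2}$ is not good, and so on (these $P_k$ are unrelated to those of Step 1). Unwinding the definition, a set $A$ belongs to the $k$-th family if and only if there are $n_1<\dots<n_k$ with $n_i\in P_i$, $A\subset(n_k,\infty)$ and $\{n_1,\dots,n_k\}\cup A\in\mathcal B$. The $k$-th family is not good, hence not empty; being hereditary, it contains $\emptyset$. So for each $k$ there are $n_1<\dots<n_k$ with $n_i\in P_i$ and $\{n_1,\dots,n_k\}\in\mathcal B$. Such tuples, over all $k$, form a tree under initial segments (heredity), infinite and finitely branching (each $P_i$ is finite). By König's lemma there are $n_1<n_2<\cdots$ with $\{n_1,\dots,n_k\}\in\mathcal B$ for all $k$. By heredity every finite subset of $\{n_1,n_2,\dots\}$ is in $\mathcal B$, contradicting well-foundedness. $\square$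

For sets of at most $d$ elements no recursion is needed: Example A with $r\ge d/\varepsilon$ satisfies (4). For $\{\emptyset\}\cup\{B:|B|\le\min B\}$, members of $\mathcal B_n$ have at most $n-1$ elements, so members of $\mathcal B^P$ have at most $\max P-1$ elements when $P\neq\emptyset$. Step 1 then applies, with a single integer as first block and an equal-weight block of length at least $2(\max P_i)/\varepsilon$ as $i$-th block for $i\ge2$.

## 7. The index sets on which a functional oscillates

Let $(x_n)$ be weakly Cauchy in $X$, $\kappa=\sup\|x_n\|$ and $\varepsilon>0$.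

**Definition (oscillation family).** $\mathcal B(\varepsilon)$ consists of $\emptyset$ and all sets $\{p_1<\dots<p_r\}$ for which there are $q_1,\dots,q_r$ with
$$p_1<q_1<p_2<q_2<\dots<p_r<q_r$$
and $x^*\in B_{X^*}$ with $|x^*(x_{p_i}-x_{q_i})|\ge\varepsilon$ for all $i\le r$.

For $x_n=e_1+\dots+e_n$ in $c_0$, $x_{q_i}-x_{p_i}=\mathbf 1_{(p_i,q_i]}$ with disjoint intervals, so $\sum_i|x^*(x_{p_i}-x_{q_i})|\le\|x^*\|_1\le1$, and members of $\mathcal B(\varepsilon)$ have at most $1/\varepsilon$ elements. For the sequence of Section 5, $\mathcal B(1)$ contains every set $\{p_1<\dots<p_r\}$ with $r\le p_1$ and no two consecutive integers: take $q_i=p_i+1$ and let $x^*$ be the sum of the coordinates $p_1,\dots,p_r$ on $X_S$, which has norm at most $1$ because the set is admissible. There the members have no bounded size, but the family is still well-founded.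

**Lemma 3.** $\mathcal B(\varepsilon)$ is hereditary and well-founded.

*Proof.* Deleting some of the pairs $(p_i,q_i)$ preserves the required inequalities, so $\mathcal B(\varepsilon)$ is hereditary. Suppose $p_1<p_2<\cdots$ and $\{p_1,\dots,p_r\}\in\mathcal B(\varepsilon)$ for every $r\ge1$, with witnesses $q_1^r,\dots,q_r^r$ and $x_r^*$. For $i<r$ the integer $q_i^r$ lies in the finite set $(p_i,p_{i+1})$. By a diagonal argument there are $q_i\in(p_i,p_{i+1})$ and $r_1<r_2<\cdots$ with $r_l>l$ and $q_i^{r_l}=q_i$ for all $i\le l$. Let $x^*$ be a weak\* cluster point of $(x_{r_l}^*)_l$ in $B_{X^*}$. For fixed $i$ and all $l\ge i$ we have $|x^*_{r_l}(x_{p_i}-x_{q_i})|\ge\varepsilon$, hence $|x^*(x_{p_i}-x_{q_i})|\ge\varepsilon$. This holds for every $i$, and $p_i,q_i\to\infty$, so $(x^*(x_n))$ is not Cauchy, a contradiction. $\square$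

## 8. Merged branches give nearby convex combinations

**Lemma 4.** Let $(S,a)$ be a scheme as in Lemma 2 for $\mathcal B(\varepsilon)$ and $\varepsilon$. For $s=(n_1,\dots,n_k)\in\partial S$ let $f(s)=\sum_{i=1}^ka(s|i)x_{n_i}\in K=\operatorname{conv}\{x_n\}$. Then
$$\|f(s)-f(t)\|\le(1+4\kappa)\varepsilon\qquad\text{for all }(s,t)\in\partial\mathcal P.$$

Let $s=(n_1,\dots,n_k)$, $t=(l_1,\dots,l_r)$.

**Step 1: couple the weights.** The purpose is to write $f(s)-f(t)$ as a convex combination of differences. Put $I_i=[m(s|i-1),m(s|i))$ and $J_j=[m(t|j-1),m(t|j))$. Since $m(s)=m(t)=1$, each of $(I_i)$ and $(J_j)$ partitions $[0,1)$, and $|I_i|=a(s|i)$, $|J_j|=a(t|j)$. Hence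
$$f(s)-f(t)=\sum_{i,j}|I_i\cap J_j|\,(x_{n_i}-x_{l_j}),\qquad\sum_{i,j}|I_i\cap J_j|=1. \tag{5}$$
For the pair $((2,5),(3,4,6))$ of Example B (used here only to see the formula), the intervals are $[0,\frac12),[\frac12,1)$ and $[0,\frac13),[\frac13,\frac23),[\frac23,1)$, and (5) reads
$$f(s)-f(t)=\tfrac13(x_2-x_3)+\tfrac16(x_2-x_4)+\tfrac16(x_5-x_4)+\tfrac13(x_5-x_6).$$
Here $2<3<4<5$ and $4<5<6$: the partners of $2$ come before the next entry $5$ of $s$, and the partner $5$ of $4$ comes before the next entry $6$ of $t$. The next step shows that merging always arranges this.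

**Step 2: coupled indices interlace.** The purpose is to show that the pairs in (5) have the shape required in $\mathcal B(\varepsilon)$. Assume $|I_i\cap J_j|>0$.

(a) *If $n_i<l_j$ and $i<k$, then $l_j<n_{i+1}$.* When $n_{i+1}$ is chosen, the state is $(s|i,t|j')$ for some $j'$ with $m(s|i)\le m(t|j')$. Since $J_j$ meets $I_i$ in positive length, the left end of $J_j$ lies below the right end of $I_i$, so $m(t|j-1)<m(s|i)\le m(t|j')$. Mass increases along $t$, so $j\le j'$. Thus $l_j$ was chosen before $n_{i+1}$, and later integers are larger.

(b) *If $l_j<n_i$ and $j<r$, then $n_i<l_{j+1}$.* When $l_{j+1}$ is chosen, the state is $(s|i',t|j)$ for some $i'$ with $m(s|i')>m(t|j)$. Since $I_i$ meets $J_j$ in positive length, $m(s|i-1)<m(t|j)<m(s|i')$. So $i\le i'$, and $n_i$ was chosen before $l_{j+1}$.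

**Step 3: the mass of the bad pairs is small.** The purpose is to apply (4). Let $x^*\in B_{X^*}$ and
$$\Theta=\{(i,j):|I_i\cap J_j|>0,\ |x^*(x_{n_i}-x_{l_j})|\ge\varepsilon\}.$$
All the integers $n_i,l_j$ are distinct, so $\Theta=\Theta_1\cup\Theta_2$, where $n_i<l_j$ on $\Theta_1$ and $l_j<n_i$ on $\Theta_2$. Let $E=\{i:(i,j)\in\Theta_1\text{ for some }j\}$, and for $i\in E$ choose $j(i)$ with $(i,j(i))\in\Theta_1$. By (a), $n_i<l_{j(i)}$, and $l_{j(i)}<n_{i+1}$ if $i<k$; so the $l_{j(i)}$ lie strictly between consecutive members of $\{n_i:i\in E\}$, the last one beyond the last member. Therefore $\{n_i:i\in E\}\in\mathcal B(\varepsilon)$, with witnesses $l_{j(i)}$ and $x^*$ (it may be empty). By (4),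
$$\sum_{(i,j)\in\Theta_1}|I_i\cap J_j|\le\sum_{i\in E}|I_i|=\sum_{i\in E}a(s|i)\le\varepsilon .$$
Symmetrically, let $F=\{j:(i,j)\in\Theta_2\text{ for some }i\}$ and choose $i(j)$ for $j\in F$. By (b), $l_j<n_{i(j)}$, and $n_{i(j)}<l_{j+1}$ if $j<r$, so $\{l_j:j\in F\}\in\mathcal B(\varepsilon)$. Then (4) for $t\in\partial S$ gives $\sum_{\Theta_2}|I_i\cap J_j|\le\sum_{j\in F}a(t|j)\le\varepsilon$.

**Step 4: conclude.** In (5), apply $x^*$. Pairs outside $\Theta$ contribute at most $\varepsilon$ in total, and pairs in $\Theta$ have total mass at most $2\varepsilon$ and $|x^*(x_{n_i}-x_{l_j})|\le2\kappa$. So $|x^*(f(s)-f(t))|\le\varepsilon+2\kappa\cdot2\varepsilon$ for every $x^*\in B_{X^*}$. $\square$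

## 9. Proofs of Theorems 1 and 2

**Proof of Theorem 1.** Note that $c>0$ because $X$ is closed in $X^{**}$. We may assume $\omega_\Phi(0+)<\infty$. Fix $0<\theta<\lambda c$, $\eta>0$, and $\delta>0$ with $D:=\omega_\Phi(\delta)<\infty$.

**Step 1: $\Phi$ is bounded.** This is needed for Lemma 1. The set $\lambda K$ is convex and bounded, so the segment between any two of its points lies in $\lambda K$ and can be cut into at most $1+\operatorname{diam}(\lambda K)/\delta$ pieces of length at most $\delta$. Each piece changes $\Phi$ by at most $D$. So $\Phi(\lambda K)$ has finite diameter.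

**Step 2: produce $y$.** Choose $\varepsilon>0$ with $\lambda(1+4\kappa)\varepsilon\le\delta$, where $\kappa=\sup\|x_n\|$. Lemmas 3 and 2 give a scheme $(S,a)$ for $\mathcal B(\varepsilon)$ and $\varepsilon$. Let $f$ be as in Lemma 4 and put $g(s)=\Phi(\lambda f(s))$ for $s\in\partial S$. For $(s,t)\in\partial\mathcal P$, Lemma 4 gives $\|\lambda f(s)-\lambda f(t)\|\le\delta$, so $\|g(s)-g(t)\|\le D$. Let $y$ be given by Lemma 1.

**Step 3: two points near $y$ whose preimages are far apart.** Choose $s\in\partial S$ with $\|g(s)-y\|<D+\eta$. Since $f(s)\in X$, we have $\|x^{**}-f(s)\|\ge c>\theta/\lambda$, so there is $x^*\in B_{X^*}$ with $x^{**}(x^*)-x^*(f(s))>\theta/\lambda$. As $x^*(x_n)\to x^{**}(x^*)$, there is $n_0$ with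
$$x^*(x_n)-x^*(f(s))>\theta/\lambda\qquad\text{for all }n\ge n_0 .$$
By Lemma 1 choose $t\in\partial S$ with all entries $\ge n_0$ and $\|g(t)-y\|<D+\eta$. As $f(t)$ is a convex combination of vectors $x_n$ with $n\ge n_0$, we get $\|\lambda f(t)-\lambda f(s)\|\ge\lambda x^*(f(t)-f(s))>\theta$. Therefore
$$\varphi_\Phi(\theta)\le\|g(s)-g(t)\|\le2D+2\eta=2\omega_\Phi(\delta)+2\eta .$$
Let $\eta\to0$ and take the infimum over $\delta$. $\square$

**Proof of Theorem 2.** Suppose $X$ is not weakly sequentially complete. There is a weakly Cauchy sequence $(x_n)$ with weak\* limit $x^{**}\notin X$, and after scaling $\|x_n\|\le1$. Let $c=\operatorname{dist}(x^{**},X)>0$.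

*Coarse case.* Let $\Phi:X\to Y$ be a coarse embedding with $Y$ reflexive. Apply Theorem 1 to $\Phi|_{\lambda K}$ with $\theta=\lambda c/2$. Since restriction does not decrease $\varphi$ and does not increase $\omega$, for every $\lambda>0$
$$\varphi_\Phi(\lambda c/2)\le2\omega_\Phi(0+)\le2\omega_\Phi(1)<\infty .$$
Letting $\lambda\to\infty$ contradicts $\varphi_\Phi(t)\to\infty$.

*Uniform case.* Let $\Phi:B_X\to Y$ be a uniform embedding with $Y$ reflexive. Here $K\subset B_X$ and $\omega_\Phi(0+)=0$. Theorem 1 with $\lambda=1$ gives $\varphi_\Phi(c/2)\le0$, a contradiction. $\square$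

So the answer to both questions is yes, for separable and non-separable $X$ alike. With $X=c_0$, which is not weakly sequentially complete, Theorem 2 returns the two known facts about $c_0$.

## 10. The sharp constant: Theorem 3(1)

**Step 1: the inequality on $X$.** Let $\Phi:X\to Y$, and let $(x_n)$ be weakly Cauchy with weak\* limit outside $X$. Given $t>0$, apply Theorem 1 to $\Phi|_{\lambda K}$ with $\lambda c>t$. This gives $\varphi_\Phi(t)\le2\omega_\Phi(0+)$.

**Step 2: the inequality on $B_X$.** Let $0<t<1$. By Theorem 1 with $\lambda=1$ it suffices to find a weakly Cauchy sequence in $B_X$ whose weak\* limit has distance $>t$ from $X$. Let $(x_n)$ be weakly Cauchy with weak\* limit $x^{**}\notin X$, let $d=\operatorname{dist}(x^{**},X)$, and let $\gamma>0$ satisfy $(1+\gamma)^{-2}>t$. Choose $x\in X$ with $\|x^{**}-x\|<d(1+\gamma)$ and put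
$$u=\frac{x^{**}-x}{\|x^{**}-x\|},\qquad u_n=\frac{x_n-x}{\|x^{**}-x\|}.$$
Then $u_n\to u$ weak\*, $\|u\|=1$, and $\operatorname{dist}(u,X)=d/\|x^{**}-x\|>(1+\gamma)^{-1}$.

The $u_n$ may have norm much larger than $1$, so we replace them by convex combinations. For each $n$ the set $\operatorname{conv}\{u_k:k\ge n\}$ meets the open ball of radius $1+\gamma$. Otherwise Hahn–Banach separation gives $x^*$ of norm $1$ with $x^*(u_k)\ge1+\gamma$ for $k\ge n$, so $u(x^*)\ge1+\gamma>\|u\|$, a contradiction. Pick $v_n\in\operatorname{conv}\{u_k:k\ge n\}$ with $\|v_n\|<1+\gamma$. For each $x^*$, $x^*(v_n)$ is a convex combination of numbers $x^*(u_k)$ with $k\ge n$, so $v_n\to u$ weak\*. Then $v_n/(1+\gamma)$ lies in $B_X$, and its weak\* limit $u/(1+\gamma)$ has distance $>(1+\gamma)^{-2}>t$ from $X$.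

**Step 3: the constant $2$ is attained.** Let $M=X$ or $M=B_X$, and let $R>0$, with $R<1$ if $M=B_X$. On $\ell_2(M)$, with $M$ as a discrete index set, define
$$|\mu|=\max\Big\{2^{-1/2}\|\mu\|_2,\ \sup\{|\mu(x)-\mu(z)|:x,z\in M,\ \|x-z\|\ge R\}\Big\}.$$
Since $|\mu(x)-\mu(z)|\le\sqrt2\,\|\mu\|_2$ for $x\ne z$, this is an equivalent norm, so the space is reflexive. Let $\Phi(x)=e_x$. For $x\ne z$ we have $2^{-1/2}\|e_x-e_z\|_2=1$. The function $e_x-e_z$ takes the value $1$ at $x$, $-1$ at $z$, and $0$ elsewhere, so its values at two distinct points $x',z'$ differ by $2$ in modulus only if $\{x',z'\}=\{x,z\}$, and by at most $1$ otherwise.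

If $0<\|x-z\|<R$, every pair with $\|x'-z'\|\ge R$ differs from $\{x,z\}$, hence $|e_x-e_z|=1$. If $\|x-z\|\ge R$, then $|e_x-e_z|=2$. Thus $\omega_\Phi(0+)=1$, and $\varphi_\Phi(t)=2$ for $t\ge R$ (with $t<1$ if $M=B_X$). So $\varphi_\Phi(t)=2\omega_\Phi(0+)$ there, and $2$ cannot be replaced by a smaller constant in either statement. $\square$

## 11. Subspaces: Theorem 3(2)

By Theorem 2, $X$ is weakly sequentially complete. So is each closed subspace $E$: a weakly Cauchy sequence in $E$ is weakly Cauchy in $X$ and converges weakly in $X$; the limit is in $E$, because $E$ is weakly closed; and the convergence is weak in $E$, because functionals on $E$ extend to $X$. Suppose $E$ contains no isomorphic copy of $\ell_1$. Rosenthal's $\ell_1$-theorem says that every bounded sequence in $E$ then has a weakly Cauchy subsequence. This subsequence converges weakly in $E$. By the Eberlein–Šmulian theorem, $E$ is reflexive. $\square$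

## 12. A Schur space that does not embed: Theorem 3(3)

A Banach space has the *Schur property* if weakly null sequences in it are norm null; $\ell_1$ is the textbook example, and the property is preserved by isomorphisms. The plan is to build a Schur space containing the interlacing geometry of Section 3 for every length $r$, and to apply Lemma 1 with equal weights.

**Step 1: a metric on sequences of length $r$.** This isolates the geometry. Let $G_r$ be the set of strictly increasing $s=(n_1,\dots,n_r)$ with
$$d(s,t)=\max_k\big||s\cap[k,\infty)|-|t\cap[k,\infty)|\big| .$$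
This is the uniform distance between counting functions, and the counting function determines $s$, so $d$ is a metric. It has integer values and $d\le r$. If $n_1<l_1<n_2<\dots<n_r<l_r$, then $|t\cap[k,\infty)|-|s\cap[k,\infty)|$ is always $0$ or $1$, and it is $1$ at $k=l_r$, so $d(s,t)=1$. If $n_r<l_1$, then $k=l_1$ shows $d(s,t)=r$.

**Step 2: a space $Z_r$ isomorphic to $\ell_1$ containing $G_r$ isometrically.** Let $Z_r=\ell_1(G_r)$ with the norm
$$|\mu|=\sup\Big\{\Big|\sum_s\mu(s)\phi(s)\Big|:\phi:G_r\to[-r,r]\ \text{1-Lipschitz}\Big\}.$$
Distinct points of $G_r$ are at distance at least $1$, so every $\phi$ with values in $[-\frac12,\frac12]$ is 1-Lipschitz. Hence $\frac12\|\mu\|_1\le|\mu|\le r\|\mu\|_1$. So $Z_r$ is isomorphic to $\ell_1$ ($G_r$ is countably infinite), it is separable, and it has the Schur property. Moreover $|\delta_s-\delta_t|=d(s,t)$: the bound $\le$ is the Lipschitz condition, and $\phi=d(\cdot,t)$, which is 1-Lipschitz with values in $[0,r]$, gives $\ge$. Also $|\delta_s|\le r$.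

**Step 3: the space $Z$.** Let $Z=\big(\bigoplus_rZ_r\big)_{\ell_1}$. It is separable. We check that it has the Schur property. Suppose $(z^n)$ is weakly null in $Z$ but not norm null; passing to a subsequence, $\|z^n\|\ge\alpha>0$ for all $n$. For each $r$ the coordinates $z^n_r$ are weakly null in $Z_r$, hence norm null. Put $R_0=0$ and choose inductively $n_k>n_{k-1}$ and $R_k>R_{k-1}$ with
$$\sum_{r\le R_{k-1}}|z_r^{n_k}|<\frac\alpha8,\qquad\sum_{r>R_k}|z_r^{n_k}|<\frac\alpha8 .$$
For $R_{k-1}<r\le R_k$ choose $f_r\in Z_r^*$ of norm at most $1$ with $f_r(z_r^{n_k})=|z_r^{n_k}|$. Then $F(z)=\sum_rf_r(z_r)$ is a functional on $Z$ of norm at most $1$, and for every $k$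
$$F(z^{n_k})\ge\Big(\alpha-\frac\alpha4\Big)-\frac\alpha4=\frac\alpha2,$$
because the coordinates outside $(R_{k-1},R_k]$ have total norm less than $\alpha/4$. This contradicts weak nullity.

A Schur space is weakly sequentially complete. If $(z_n)$ is weakly Cauchy, then for $n_k,m_k\to\infty$ the differences $z_{n_k}-z_{m_k}$ are weakly null, hence norm null. So $(z_n)$ is norm Cauchy, and it converges.

**Step 4: $Z$ does not embed.** Let $(S,a)$ be the scheme of Example A. Then $\partial S=G_r$, and by (1) $(s,t)\in\partial\mathcal P$ if and only if $n_1<l_1<\dots<n_r<l_r$, in which case $d(s,t)=1$. We regard $Z_r$ as a subspace of $Z$.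

*Coarse case.* Suppose $\Phi:Z\to Y$ is a coarse embedding with $Y$ reflexive. Put $g(s)=\Phi(\delta_s)$. It is bounded, since $\|\Phi(\delta_s)-\Phi(0)\|\le\omega_\Phi(r)<\infty$. Apply Lemma 1 with $D=\omega_\Phi(1)$ and $\eta=1$ to get $y$; choose $s$ with $\|g(s)-y\|<D+1$, and then $t$ with all entries $>\max s$ and $\|g(t)-y\|<D+1$. Since $|\delta_s-\delta_t|=r$,
$$\varphi_\Phi(r)\le\|g(s)-g(t)\|\le2\omega_\Phi(1)+2\qquad\text{for all }r,$$
which contradicts $\varphi_\Phi(r)\to\infty$.

*Uniform case.* Suppose $\Phi:B_Z\to Y$ is a uniform embedding with $Y$ reflexive. It is bounded, by the argument of Step 1 of the proof of Theorem 1, since $B_Z$ is convex and bounded and $\omega_\Phi(\delta)<\infty$ for small $\delta$. Put $g(s)=\Phi(\frac1r\delta_s)$; here $|\frac1r\delta_s|\le1$. For $(s,t)\in\partial\mathcal P$ the points $\frac1r\delta_s,\frac1r\delta_t$ are at distance $1/r$, so Lemma 1 applies with $D=\omega_\Phi(1/r)$ and $\eta=1/r$. Choosing $s$ and then $t$ beyond $\max s$, we have $|\frac1r\delta_s-\frac1r\delta_t|=1$, hence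
$$\varphi_\Phi(1)\le2\omega_\Phi(1/r)+\frac2r\longrightarrow0\qquad(r\to\infty),$$
which contradicts $\varphi_\Phi(1)>0$. $\square$
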